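# Planar emulators of $K_{4,4}-e$

All graphs are finite, simple and nonempty, except that *maps* (drawings on the sphere, Section 4) may have loops and parallel edges. The sphere is oriented; "ccw" and "cw" mean counterclockwise and clockwise as seen from outside.

## 1. $K_{3,3}$ and $K_{3,4}$ on the hexagonal prism

The graph $K_{3,3}$ cannot be drawn in the plane. Still, a planar graph can look like $K_{3,3}$ locally, at every one of its vertices.

**Definition.** Let $\pi:V(H)\to V(G)$ be a graph homomorphism. It is *locally surjective* if for every vertex $v$ of $H$ the neighbors of $v$ are mapped onto all the neighbors of $\pi(v)$. If such a $\pi$ exists with $H$ finite, nonempty and planar, then $H$ is a *finite planar emulator* of $G$, and $G$ is *planar-emulable*. If $\pi$ is locally bijective, $H$ is a *planar cover*. We say that $v$ lies *over* $\pi(v)$.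

For example, the path with three vertices emulates $K_2$ (send the middle vertex to one end, the other two to the other end). It is not a cover, because the middle vertex has two neighbors over one vertex. If $G$ is connected, $\pi$ is automatically onto $V(G)$: starting from any vertex of $H$, every walk in $G$ can be lifted edge by edge. Also, a vertex over $v$ has degree at least $\deg v$, and a connected component of an emulator of a connected graph is again an emulator of it.

**$K_{3,3}$.** Write $K_{3,3}$ as a hexagon $v_0v_1\dots v_5$ with the chords $v_iv_{i+3}$ (indices mod 6). Each even vertex is joined to all three odd ones, so this is $K_{3,3}$. Call the even vertices $a_1,a_2,a_3$ and the odd ones $b_1,b_2,b_3$. The hexagonal prism has a top hexagon $u_0\dots u_5$, a bottom hexagon $w_0\dots w_5$ and the edges $u_iw_i$. Send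
$$u_i\mapsto v_i,\qquad w_i\mapsto v_{i+3}.$$
The neighbors $u_{i\pm1},w_i$ of $u_i$ go to $v_{i\pm1},v_{i+3}$, and the neighbors $w_{i\pm1},u_i$ of $w_i$ go to $v_{i+3\pm1},v_i$. So the prism is a planar cover of $K_{3,3}$.

**$K_{3,4}$.** Add to $K_{3,3}$ a vertex $a_0$ joined to $b_1,b_2,b_3$. In the prism, put a new vertex $c_T$ in the top face, joined to $u_1,u_3,u_5$, and $c_B$ in the bottom face, joined to $w_0,w_2,w_4$. Both go to $a_0$. The prism vertices over $b_1,b_2,b_3$ are exactly $u_1,u_3,u_5$ and $w_0,w_2,w_4$ (recall $w_i\mapsto v_{i+3}$), so each of them gains one neighbor over $a_0$, and $c_T,c_B$ each see $b_1,b_2,b_3$ once. This is a planar cover of $K_{3,4}$.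

What changes when we add one more vertex $b_0$, joined to $a_1,a_2,a_3$? The result is
$$G=K_{4,4}-e:\qquad \text{vertices } a_0,\dots,a_3,\ b_0,\dots,b_3,\quad\text{all edges } a_ib_j \text{ except } a_0b_0 .$$
M. Fellows conjectured that a connected graph has a finite planar emulator if and only if it embeds in the projective plane. A graph that embeds in the projective plane has a finite planar cover, but the converse direction of the conjecture fails. Rieck and Yamashita, and Chimani et al., constructed finite planar emulators of all the minor-minimal obstructions for the projective plane, with the exception of those already shown by Fellows to be non-planar-emulable and of $K_{4,4}-e$. For this last graph the question was posed in "CCC CG 2015 PROCEEDINGS" (http://research.cs.queensu.ca/TechReports/Reports/2015-626.pdf). Here is the answer.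

**Theorem 1.** $K_{4,4}-e$ has a finite planar emulator, namely the simple planar graph $H$ on 182 vertices constructed in Section 5.

Together with the results just quoted: every minor-minimal obstruction for the projective plane has a finite planar emulator, except those shown non-emulable by Fellows.

## 2. Adding $b_0$: a failed attempt and a degree budget

A vertex over $a_0$ or $b_0$ will be called a *zero*; the other vertices are *nonzero*. No two zeros are adjacent, since $a_0b_0$ is not an edge.

**First attempt.** Keep the labeled prism of Section 1 and put zeros into its faces, joined to vertices on the boundary of their face. A vertex over $b_0$ must see all of $a_1,a_2,a_3$. A side face has boundary $u_i,u_{i+1},w_{i+1},w_i$, hence only two vertices over $a$'s. So vertices over $b_0$ can sit only in the top and bottom faces, and likewise for $a_0$. Now $u_0$ lies over an $a$ and needs a $b_0$ in the top face, while $u_1$ lies over a $b$ and needs an $a_0$ in the top face. That $a_0$ is joined to $u_1,u_3,u_5$, the only vertices of the top hexagon over $b$'s. It cuts the top face into three regions, each with only one of $u_0,u_2,u_4$ on its boundary, and a $b_0$ in such a region sees one $a$ instead of three.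 The attempt stops here.

**The budget.** Counting shows that the difficulty is not special to the prism. Let $H$ be a connected bipartite simple planar graph with at least 3 vertices, drawn in the sphere. Each face boundary is a closed walk, of even length. Length 2 would mean two parallel edges, or one edge walked back and forth, and then $H$ is that edge. So all face lengths are at least 4, and $4|F|\le 2|E|$. With Euler's formula, $|E|\le 2|V|-4$, that is,
$$\sum_{v}(4-\deg v)\ \ge\ 8, \tag{1}$$
with equality exactly when all faces have length 4.

For a connected $m$-fold planar cover of $G$, with $8m$ vertices and $15m$ edges, this reads $15m\le 16m-4$, so $m\ge4$. The double covers that worked for $K_{3,3}$ and $K_{3,4}$ are thus impossible here. Inequality (1) is also the source of the next result.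

**Theorem 2.**
(a) A subgraph of $K_{4,4}$ is planar-emulable if and only if it is not $K_{4,4}$ itself.
(b) Every finite planar emulator of $K_{4,4}-e$ has at least 8 vertices of degree exactly 3, all lying over $a_0$ or $b_0$.
(c) For each $k\ge1$, $K_{4,4}-e$ has a planar emulator with $180k+2$ vertices in which all vertices over $a_i,b_i$ $(i\ge1)$ have degree 4.

**Proof that $K_{4,4}$ is not emulable.** A component of an emulator is bipartite (pull back the two sides), and all its degrees are at least 4, so the left side of (1) is at most 0. Contradiction.

**Proof of (b).** Take a component of the emulator. Vertices over $a_i,b_i$ with $i\ge1$ have degree at least 4, and zeros have degree at least 3. So in (1) only zeros of degree 3 contribute positively, each contributing $+1$. There are at least 8 of them, and no nonzero vertex has degree 3.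

The rest of Theorem 2 is proved in Section 5.

## 3. The rotation at a nonzero vertex of a tight emulator

The zeros have to supply the whole sum in (1). The most economical arrangement is that nonzero vertices contribute exactly 0 and that (1) is an equality. We now see what this forces, and it will tell us what to build.

**Definition.** An emulator $\pi:H\to G$ is *tight* if $H$ is connected, simple and drawn on the sphere with every face of length 4, and every nonzero vertex has degree 4.

Throughout this section $H$ is tight.

**Basic facts.** (i) A nonzero vertex has four neighbors, mapped onto the four neighbors of its image, hence bijectively. So it has exactly one zero neighbor.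
(ii) Every face is bounded by a 4-cycle. Otherwise its boundary walk repeats a vertex; $H$ being simple and bipartite, the walk has the form $v_0v_1v_0v_3$ and turns back at $v_1$ along the edge it came by. Then $v_1$ has degree 1, but all degrees are at least 3.
(iii) A face contains at most one zero. Two zeros on a 4-cycle would be adjacent, which is impossible, or would have a common neighbor. That neighbor is nonzero and has two zero neighbors, against (i).

We use one rule about rotations. If a face is traversed ccw (face on the left) and $x,y,w$ are consecutive on it, then at $y$ the neighbor $w$ comes directly after $x$ in cw order; and conversely. Call this rule (R). For a nonzero $n$ we list the neighbors in **cw** order as $s,p,q,r$ with $s$ the zero. By (R), the four faces at $n$ have the ccw boundaries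
$$(s,n,p,x),\qquad (p,n,q,t_1),\qquad (q,n,r,t_2),\qquad (r,n,s,w). \tag{2}$$
Here $p,q,r$ are nonzero by (i), and $x,w$ are nonzero because they are adjacent to $s$. Applying (R) at $p,q,r$ to the faces in (2), we read off consecutive neighbors in cw order:
$$\text{at } p:\ t_1,n,x;\qquad \text{at } q:\ t_2,n,t_1;\qquad \text{at } r:\ w,n,t_2. \tag{3}$$

**Claim A.** Exactly one of $t_1,t_2$ is zero.

*Proof.* By (3) and $\deg q=4$, $t_1\ne t_2$. If both are zero, then $q$ has two zero neighbors, against (i).

Suppose both are nonzero. Then $q$ has the nonzero neighbors $t_2,n,t_1$, so its zero neighbor $z_q$ is the fourth, and cw at $q$ we have $t_2,n,t_1,z_q$. At $p$ the neighbors $t_1,n,x$ are nonzero, so cw at $p$ we have $z_p,t_1,n,x$ with $z_p$ zero. Since $t_1$ and $z_q$ are consecutive at $q$, there is a face with vertices $t_1,q,z_q,y_2$. It lies on the edge $t_1q$ on the side opposite to the face $(p,n,q,t_1)$. Likewise there is a face with vertices $t_1,p,z_p,y_1$ on the edge $t_1p$, on the side opposite to $(p,n,q,t_1)$. So in the rotation at $t_1$ the neighbors $y_1,p,q,y_2$ are consecutive in one of the two directions. As $\deg t_1=4$, they are distinct and are all the neighbors of $t_1$. But $p,q$ are nonzero,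 and $y_1,y_2$ are nonzero because they are adjacent to zeros. So $t_1$ has no zero neighbor, against (i). $\square$

Call $n$ *positive* if the face at the corner $pnq$ is zero-free and *negative* if the face at $qnr$ is. By Claim A exactly one of the two holds. The faces at the corners $snp$ and $rns$ contain $s$. So each nonzero vertex lies on exactly one zero-free face, its *core face*. Every zero-free face is the core face of each of its vertices.

**Claim B.** All nonzero vertices have the same sign.

*Proof.* Let $n$ be positive. Then $t_1$ is nonzero and $t_2$ is zero. We show that $p,q,r$ are positive, using (3).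

*At $p$:* $t_1,n,x$ are nonzero, so the cw list starting with the zero is $z_p,t_1,n,x$. The corner between the second and third entries, $(t_1,n)$, belongs to the face $(p,n,q,t_1)$, which is zero-free. So $p$ is positive.

*At $q$:* the cw list is $t_2,n,t_1,\cdot$, with $t_2$ the zero. The corner $(n,t_1)$ belongs to the same zero-free face. So $q$ is positive.

*At $r$:* the cw list is $t_2,m,w,n$, with $t_2$ the zero and $m$ the fourth neighbor. The corner $(w,n)$ belongs to the face $(r,n,s,w)$, which contains $s$. By Claim A at $r$, the corner $(m,w)$ is the zero-free one. So $r$ is positive.

If $n$ is negative, apply this to the reflected drawing. So adjacent nonzero vertices have equal signs. Finally, the nonzero vertices induce a connected graph: $H$ is connected, and two neighbors of a zero $s$ that are consecutive at $s$ lie on a face with vertices $s,n,m',n''$, where $m'$ is nonzero by (iii). So every passage of a path through a zero can be rerouted around it. $\square$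

Reflecting the sphere exchanges positive and negative, so from now on a tight $H$ is drawn so that all its nonzero vertices are positive. Call the edges $ns$ *spokes*, $np$ and $nq$ *core edges*, and $nr$ the *exit* at $n$. The three cases in Claim B show that these names agree at both ends of an edge: $n$ is third in the list of $p$, second in the list of $q$, and fourth in the list of $r$. So the picture is this. The nonzero vertices are partitioned into 4-cycles bounding core faces. At each nonzero vertex the ccw order is
$$\text{spoke},\ \text{exit},\ \text{core edge},\ \text{core edge}. \tag{4}$$
So each core is a square with, at each vertex, one spoke to a zero and one exit just next to it, all turning the same way. We now build graphs of this shape.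

## 4. Colored maps and the graph $H(P,z,z')$

Recall that a *map* on the sphere is a connected graph, loops and parallel edges allowed, drawn on the sphere; its faces are open discs. A *dart* is an edge-end. For a dart $d$ at $v$ let $\mathrm{prev}(d)$ be the dart preceding $d$ in ccw order at $v$, and $\mathrm{next}=\mathrm{prev}^{-1}$. The *dual map* $P^*$ has a vertex in each face of $P$ and the same edges (each crossing its partner); its darts are the *dual darts* of $P$. So each edge $e$ has two darts, at its ends, and two dual darts, at its sides. A function on $E(P)$ is also a function on darts and on dual darts.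

The *radial map* $Q$ of $P$ has as vertices the vertices and the faces of $P$, and as edges the corners of $P$ (each corner gives an edge from its vertex to its face). Its faces are quadrilaterals $Q_e$, one per edge $e$ of $P$, whose corners are alternately the two ends and the two sides of $e$; that is, they correspond to the two darts and two dual darts of $e$. Example: for the tetrahedron, $Q$ has $4+4$ vertices, 12 edges and 6 quadrilateral faces, and it is the cube.

**Definition.** A *colored map* $(P,z,z')$ is a finite connected map $P$ on the sphere with at least one edge, together with $z,z':E(P)\to\mathbb Z/3$, such that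

- **(V1)** for each edge $e$ with darts $d,d'$, the values $z(e),z(\mathrm{prev}\,d),z(\mathrm{prev}\,d')$ are pairwise distinct;
- **(V2)** every vertex sees all three $z$-values;
- **(F1), (F2)** the dual map $P^*$ with $z'$ satisfies (V1), (V2).

Example of one half of this: let $P$ be the cube and let $z(e)\in\mathbb Z/3$ be the direction of $e$. Then (V2) is clear. For (V1), the reflection that exchanges the two ends of $e$ preserves directions and reverses rotations. So the edges preceding $e$ at its two ends have the two other directions, one each. (No $z'$ completes this to a colored map, by Theorem 3 below and Corollary 4 in Section 7: the vertex and face degrees are 3 and 4.)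

**Construction of $H(P,z,z')$.** The vertices are those of $Q$ (the zeros) and, inside each $Q_e$, a 4-cycle with one vertex near each corner. We identify these four vertices with the darts and dual darts $d_1,d_2,d_3,d_4$ of $e$, in ccw order around $Q_e$ (indices mod 4). Join each $d_i$ to its corner by a *spoke*. Let $d_i$ also have an *exit* across the side of $Q_e$ that follows its corner ccw.

We must see that the exits fit together. Let the corner of $d_i$ be $u$ and let the following side run from $u$ to $w$, so $w$ is the corner of $d_{i+1}$. Since $Q_e$ lies to the left of this side, the quadrilateral on the other side is the cw-next one at $u$. It is $Q_{e^*}$, where $e^*$ is the edge of $\mathrm{prev}(d_i)$. In the ccw boundary of $Q_{e^*}$ the side is traversed from $w$ to $u$, so it follows the corner $w$. Hence exactly one exit comes from each side of it. The exit of $d_i$ meets the exit of the (dual) dart $m$ of $e^*$ at $w$, and they are joined into one edge. By the same reasoning at $w$, the quadrilateral across, which is $Q_e$, is cw-next after $Q_{e^*}$ at $w$, so $\mathrm{prev}(m)=d_{i+1}$. Thus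
$$\text{the exit partner of } d_i \text{ is } \mathrm{next}(d_{i+1}). \tag{5}$$

The labels are: vertices of $P\mapsto a_0$, faces of $P\mapsto b_0$, a dart $d\mapsto b_{z(\mathrm{prev}\,d)}$, a dual dart $s\mapsto a_{z'(\mathrm{prev}\,s)}$, where residues mod 3 are read as $1,2,3$.

**Theorem 3.** $H(P,z,z')$ is a tight emulator of $K_{4,4}-e$ for every colored map. Conversely every tight emulator is, after possibly reflecting the sphere, of the form $H(P,z,z')$.

The converse is proved in Section 6. The direct part goes in four steps.

**Step 1: $H=H(P,z,z')$ is plane.** Between the 4-cycle in $Q_e$ and the boundary of $Q_e$ there is an annulus. Along the inner boundary we meet $d_1,d_2,d_3,d_4$. Along the outer boundary we meet corner of $d_1$, following side, corner of $d_2$, following side, and so on. Spokes and exits connect these in the same cyclic order, so they do not cross. Each side of $Q$ is crossed by exactly one edge.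

**Step 2: $H$ is simple and connected.** If $\mathrm{next}(d_{i+1})$ were a (dual) dart of $e$, then (V1) or (F1), applied to it, would say that the color of $e$ differs from the color of $\mathrm{prev}(\mathrm{next}(d_{i+1}))=d_{i+1}$, which is also $e$. So exits join different quadrilaterals. Hence the four edges at $d_i$ go to a zero, to $d_{i-1}$, to $d_{i+1}$ and to a vertex outside $Q_e$: four different vertices. Every edge of $H$ has a nonzero end, so $H$ is simple, and nonzero vertices have degree 4. It is connected because $Q$ is connected, and the ends of a side of $Q_e$ are joined through spokes and the 4-cycle in $Q_e$.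

**Step 3: every face has length 4.** Besides the insides of the 4-cycles, the faces are made of the four regions that 4-cycle and spokes cut out along the sides of each $Q_e$. The region along the side $uw$ from the corner of $d_i$ to that of $d_{i+1}$ is cut by the half exit of $d_i$ into a piece at $u$ (bounded by spoke, half exit, half side) and a piece at $w$ (bounded by half exit, the edge $d_id_{i+1}$, the spoke of $d_{i+1}$, half side). In $Q_{e^*}$, on the other side of $uw$, the same happens with the roles of $u$ and $w$ exchanged. Gluing the two pieces at $u$ gives the face with boundary
$$u,\quad d_i,\quad m,\quad \mathrm{prev}(d_i),$$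
where $m$ is the exit partner of $d_i$ and $m,\mathrm{prev}(d_i)$ are neighbors on the 4-cycle of $Q_{e^*}$ (their corners are $w$ and $u$). It has length 4. The two pieces at $w$ likewise form a 4-face.

**Step 4: the labeling is locally surjective.** Spokes join darts (over $b_1,b_2,b_3$) to vertices of $P$ (over $a_0$), or dual darts (over $a_1,a_2,a_3$) to faces of $P$ (over $b_0$). The 4-cycle edges and, by (5), the exits join a dart to a dual dart. So we have a homomorphism to $G$. Let $d_i$ be a dual dart of $e$, and $d=d_{i+1}$, $d'=d_{i-1}$ the darts of $e$. The neighbors of $d_i$ lie over
$$b_0,\quad b_{z(\mathrm{prev}\,d)},\quad b_{z(\mathrm{prev}\,d')},\quad b_{z(e)},$$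
the last because the exit partner $\mathrm{next}(d)$ is preceded by $d$, a dart of $e$. By (V1) these are $b_0,\dots,b_3$. For a dart use (F1) in the same way. The neighbors of a vertex $v$ of $P$ are the darts $d$ at $v$, with labels $b_{z(\mathrm{prev}\,d)}$; as $d$ varies these are all colors seen by $v$, so $b_1,b_2,b_3$ all occur by (V2). For faces use (F2). $\blacksquare$

So the problem is reduced to finding one colored map.

## 5. A colored map from the prism on a $6k$-gon

Let $K$ be the $n$-gonal prism with $6\mid n$; for Theorem 1, $n=6$. We take for $P$ the radial map of $K$. The reason is that a proper 3-coloring of the faces of $K$ will produce $z'$ at once, and $z$ becomes a labeling of the corners of $K$ with simple conditions.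

**Step 1: notation on $K$.** The vertices are $u_i$ (top) and $w_i$ (bottom), $i\in\mathbb Z/n$. The faces are $T$ (top), $B$ (bottom) and $S_i$ with corners $u_i,u_{i+1},w_i,w_{i+1}$. From outside with $T$ up, $i$ increases to the right. So the ccw order around $T$ is $u_i,u_{i+1},\dots$, around $B$ it is $w_i,w_{i-1},\dots$, and around $S_i$ it is $w_i,w_{i+1},u_{i+1},u_i$.

For a corner $(x,\varphi)$ let $x^+$ and $x^-$ be the next and the previous vertex in ccw order around $\varphi$. Let $\varphi^-$ be the face across $xx^+$ and $\varphi^+$ the face across $x^-x$. Since $\varphi$ lies to the left of $x\to x^+$, the ccw order of the three faces at $x$ is $\varphi,\varphi^+,\varphi^-$.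

**Step 2: the corner labeling $z$.** Define, mod 3 (this uses $3\mid n$),
$$\begin{array}{lll} z(u_i,T)=i,& z(u_i,S_{i-1})=i-1,& z(u_i,S_i)=i+1,\\ z(w_i,B)=i-1,& z(w_i,S_i)=i,& z(w_i,S_{i-1})=i+1.\end{array}$$

- **(Z1)** The three corners at each vertex have three different values. This is visible in the table.
- **(Z2)** If $\varphi$ is on the left and $\psi$ on the right of $x\to y$ along an edge $xy$, then $z(x,\varphi)=z(y,\psi)$. (The condition for $y\to x$ is the same one.) For $u_i\to u_{i+1}$ the left face is $T$ and the right face is $S_i$: $z(u_i,T)=i=z(u_{i+1},S_i)$. For $w_i\to w_{i+1}$ they are $S_i$ and $B$: $z(w_i,S_i)=i=z(w_{i+1},B)$. For $u_i\to w_i$ (downward) they are $S_i$ and $S_{i-1}$: $z(u_i,S_i)=i+1=z(w_i,S_{i-1})$.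
- **(Z3)** Every face sees all three values at its corners. For $T,B$ this is clear, and $S_i$ sees $z(w_i,S_i)=i$, $z(u_i,S_i)=i+1$, $z(w_{i+1},S_i)=i+2$.

To rebuild the table, start from $z(u_i,T)=i$. Then (Z2) on top edges and (Z1) at $u_i$ give the first row, (Z2) on vertical edges gives $z(w_i,S_{i-1})=i+1$, and the choice $z(w_i,S_i)=i$ gives the rest.

Applied to the edge $x^-x$, which has $\varphi$ on the left and $\varphi^+$ on the right of $x^-\to x$, (Z2) says
$$z(x^-,\varphi)=z(x,\varphi^+). \tag{6}$$

**Step 3: the face coloring and $z'$.** Put $\chi(T)=\chi(B)=3$ and $\chi(S_i)\in\{1,2\}$ according to the parity of $i$ (this uses $2\mid n$). The three faces at each vertex have three different colors. Hence for an edge $xy$ between faces $\varphi,\psi$, the third face at $x$ and the third face at $y$ have the same color: the one different from $\chi(\varphi),\chi(\psi)$. Define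
$$z'(x,\varphi)=\chi(\varphi^-).$$

**Step 4: rotations in $P$.** Let $c(\varphi)$ be a point in the face $\varphi$ and $m(\eta)$ the midpoint of the edge $\eta$ of $K$. The map $P$ has the vertices $x$ of $K$ and the $c(\varphi)$. Its edges are the corners $\kappa=(x,\varphi)$, and its faces correspond to the edges of $K$, with the $m(\eta)$ as centers. The quadrilateral $Q_\kappa$ is the "kite" with ccw corners
$$x,\quad m(xx^+),\quad c(\varphi),\quad m(x^-x).$$
The edge of $P$ preceding $(x,\varphi)$ at $x$ is $(x,\varphi^-)$, and the one preceding it at $c(\varphi)$ is $(x^-,\varphi)$. Around $m(xy)$, with $\varphi$ on the left and $\psi$ on the right of $x\to y$, draw $x$ at the left, $y$ at the right and $\varphi$ above. The kites in ccw order are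
$$(y,\varphi),\quad (x,\varphi),\quad (x,\psi),\quad (y,\psi). \tag{7}$$
Their $z'$-values are, in this order,
$$t,\quad \chi(\psi),\quad t,\quad \chi(\varphi), \tag{8}$$
where $t$ is the color different from $\chi(\varphi),\chi(\psi)$. Indeed, at $(x,\varphi)$ the face across $xx^+=xy$ is $\psi$, and at $(y,\psi)$ the face across $yy^+=yx$ is $\varphi$. At $(y,\varphi)$ we have $y^-=x$, so $yy^+$ is another edge, and the face across it is the third face at $y$. In the same way $(x,\psi)$ gives the third face at $x$.

**Step 5: $(P,z,z')$ is a colored map.** Let $\kappa=(x,\varphi)$.

- (V1): the three values are $z(x,\varphi)$, $z(x,\varphi^-)$ and $z(x^-,\varphi)=z(x,\varphi^+)$, by (6). They are distinct by (Z1).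
- (V2): this is (Z1) at the vertices $x$ and (Z3) at the vertices $c(\varphi)$.
- (F1): first, $z'(\kappa)=\chi(\varphi^-)$. At $m(xx^+)$ the kite $\kappa$ is the second in (7), so it is preceded by the first. The value of that one is the color different from $\chi(\varphi)$ and $\chi(\varphi^-)$, that is, $\chi(\varphi^+)$. At $m(x^-x)$ read (7) and (8) with $x^-,x,\varphi,\varphi^+$ in the places of $x,y,\varphi,\psi$. There $\kappa$ is the first, it is preceded by the last, and the value of that one is $\chi(\varphi)$. The three values $\chi(\varphi^-),\chi(\varphi^+),\chi(\varphi)$ are distinct.
- (F2): the values in (8) include all three colors.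

**Step 6: counting.** By the direct part of Theorem 3, $H(P,z,z')$ is a simple planar emulator of $G$ whose nonzero vertices have degree 4. Its zeros are the $2n$ vertices $x$, the $n+2$ points $c(\varphi)$ and the $3n$ points $m(\eta)$. There are $6n$ corners with four nonzero vertices each. The total is
$$2n+(n+2)+3n+24n=30n+2 .$$
For $n=6$ this is 182, which proves Theorem 1. For $n=6k$ it is $180k+2$, which proves Theorem 2(c). $\blacksquare$

**$H$ written out.** In the kite $\kappa=(x,\varphi)$ call the four vertices $p,r,q,s$, near $x$, $m(xx^+)$, $c(\varphi)$, $m(x^-x)$ respectively. By (5) and Step 5,

- the 4-cycle is $p(\kappa)\,r(\kappa)\,q(\kappa)\,s(\kappa)$, with spokes to the four corners;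
- the exits are $p(x,\varphi)\,s(x,\varphi^-)$ and $r(x,\varphi)\,q(x^+,\varphi)$;
- the labels are $p(\kappa)\mapsto b_{z(x,\varphi^-)}$, $q(\kappa)\mapsto b_{z(x,\varphi^+)}$, $s(\kappa)\mapsto a_{\chi(\varphi)}$, $r(\kappa)\mapsto a_{\chi(\varphi^+)}$, with $x,c(\varphi)\mapsto a_0$ and $m(\eta)\mapsto b_0$.

One can now check $H$ vertex by vertex, without Theorem 3. The neighbors of $p(\kappa)$ are $x$, $s(\kappa)$, $r(\kappa)$, $s(x,\varphi^-)$, over $a_0,a_{\chi(\varphi)},a_{\chi(\varphi^+)},a_{\chi(\varphi^-)}$. Those of $q(\kappa)$ are $c(\varphi),s(\kappa),r(\kappa),r(x^-,\varphi)$. The last index is the color missing at the edge $x^-x$, which is $\chi(\varphi^-)$, so again $a_0,\dots,a_3$ occur. Those of $r(\kappa)$ are $m(xx^+)$, $p(\kappa)$, $q(\kappa)$, $q(x^+,\varphi)$, and those of $s(\kappa)$ are $m(x^-x)$, $p(\kappa)$, $q(\kappa)$, $p(x,\varphi^+)$. In both cases the labels are $b_0$, $b_{z(x,\varphi^-)}$, $b_{z(x,\varphi^+)}$, $b_{z(x,\varphi)}$: the label of $q(x^+,\varphi)$ is $b_{z(x,\varphi)}$ by (6) at the corner $(x^+,\varphi)$, and the face $(\varphi^+)^-$ at $x$ is $\varphi$. The vertex $x$ sees $b_1,b_2,b_3$ by (Z1), and $c(\varphi)$ by (6) and (Z3). By (7), $m(xy)$ sees $s(y,\varphi),r(x,\varphi),s(x,\psi),r(y,\psi)$,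 over $a_{\chi(\varphi)},a_t,a_{\chi(\psi)},a_t$.

For $n=6$ the zeros $x$ have degree 3, the $c(S_i)$ and $m(\eta)$ degree 4, and $c(T),c(B)$ degree 6. The sum in (1) is $12-2-2=8$.

**End of the proof of Theorem 2(a).** Let $G'\ne K_{4,4}$ be a subgraph of $K_{4,4}$. It misses some edge of $K_{4,4}$, so it lies in a copy of $K_{4,4}-e$. In the emulator $H$ of Theorem 1 keep the vertices over $V(G')$ and the edges over $E(G')$. The result is planar, and it is nonempty because $\pi$ is onto. For a kept vertex $v$ and a neighbor $y$ of $\pi(v)$ in $G'$, the vertex $v$ has in $H$ a neighbor over $y$, and that vertex and edge are kept. So we have an emulator of $G'$. $\blacksquare$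

## 6. Every tight emulator comes from a colored map

We prove the converse in Theorem 3. Let $H$ be tight, reflected if necessary so that all nonzero vertices are positive, with spokes, core edges and exits as in Section 3. The aim is to recover first $Q$, then $P$, then $z$ and $z'$.

**Step 1: the faces containing a zero.** Let such a face have ccw boundary $(s,\alpha,\beta,\gamma)$ with $s$ the zero. By rule (R), at $\alpha$ the neighbor $\beta$ comes directly after $s$ in cw order, so $\alpha\beta$ is a core edge. At $\gamma$ the neighbor $s$ comes directly after $\beta$, so $\beta$ is the last in the list of $\gamma$ and $\gamma\beta$ is the exit at $\gamma$. So the face has two spokes, one core edge and one exit edge. By (2), an exit edge $nr$ lies on the faces $(r,n,s,w)$ and $(q,n,r,t_2)$; the first contains the zero $s$ of $n$ and the second the zero $t_2$ of $r$. One of these zeros is over $a_0$, the other over $b_0$, because one of $n,r$ is over a $b$ and the other over an $a$. A core edge lies on one core face and on one face containing a zero.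

**Step 2: the graph $Q$.** In each face containing a zero draw an arc from the zero to the midpoint of the exit edge. For each exit edge the two arcs that end at its midpoint form one edge, joining the zeros of its two ends. These edges form a bipartite graph $Q$ on the zeros. It is connected: take a path in $H$ between two zeros and replace each nonzero vertex on it by its zero neighbor. Along a spoke nothing changes. Along an exit edge we move along an edge of $Q$. Along a core edge $nq$ we use the face $(q,n,r,t_2)$ of (2): $t_2$ is the zero of $q$ and also the zero of $r$, hence joined in $Q$ to the zero of $n$ by the edge through the exit $nr$. Every core edge has the form $nq$ when viewed from one of its ends (Claim B: $n$ is third in the list of $p$).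

**Step 3: the faces of $Q$.** Let $C$ be a core face with ccw boundary $(n_1,n_2,n_3,n_4)$, indices mod 4. Let $s_i$ be the zero of $n_i$, $r_i$ its exit neighbor, $\mu_i$ the midpoint of $n_ir_i$. By (R), $n_{i+1}$ comes directly after $n_{i-1}$ in cw order at $n_i$, so the cw list at $n_i$ is
$$s_i,\ n_{i-1},\ n_{i+1},\ r_i .$$
By (2) the face across the core edge $n_in_{i+1}$ has ccw boundary $(n_{i+1},n_i,r_i,s_{i+1})$: its fourth vertex is a zero adjacent to $n_{i+1}$. Its arc runs from $s_{i+1}$ to $\mu_i$ and cuts off the piece
$$A_i\quad\text{with sides } s_{i+1}n_{i+1},\ n_{i+1}n_i,\ n_i\mu_i,\ \text{and the arc } \mu_is_{i+1}.$$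
The face at the corner $r_in_is_i$ contains $s_i$ and the exit edge $n_ir_i$; its arc cuts off the piece
$$B_i\quad\text{with sides } s_in_i,\ n_i\mu_i,\ \text{and the arc } \mu_is_i .$$
So $B_i$ and $A_i$ share the half exit $n_i\mu_i$, while $A_i$ and $B_{i+1}$ share the spoke $s_{i+1}n_{i+1}$. The eight pieces form a ring
$$B_1,A_1,B_2,A_2,B_3,A_3,B_4,A_4$$
around $C$, with $A_i$ glued to $C$ along $n_in_{i+1}$. At $n_i$ the pieces $C,A_i,B_i,A_{i-1}$ fill a full neighborhood. The pieces are distinct, because the $A_i$ belong to different core edges and the $B_i$ to different vertices. So $C$ and the ring, with the open shared sides and the vertices $n_i$, form an open disc $D_C$. Its boundary walk is $s_1\mu_1s_2\mu_2s_3\mu_3s_4\mu_4$, that is, four edges of $Q$ through $s_1,s_2,s_3,s_4$ in ccw order.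

Every face containing a zero is cut into one piece of type $A$, which belongs to its core edge, and one of type $B$, which belongs to a nonzero vertex. Each core edge and each nonzero vertex lies on exactly one core face. So the discs $D_C$ are disjoint and cover the complement of $Q$. They are the faces of $Q$, and all have degree 4.

**Step 4: the map $P$.** The corners of $D_C$ are alternately over $a_0$ and over $b_0$. The vertices of $P$ are the zeros over $a_0$. In each $D_C$ draw as an edge of $P$ the diagonal joining its two corners over $a_0$. It cuts $D_C$ into two halves, each with one corner over $b_0$. Around a zero $t$ over $b_0$, the halves at $t$ are glued cyclically along the edges of $Q$ at $t$, and together with $t$ they form an open disc. So the complement of $P$ consists of one open disc for each zero over $b_0$. The map $P$ is connected: two zeros over $a_0$ with a common $Q$-neighbor $t$ are joined by diagonals around $t$, and $Q$ is connected. At a vertex of $P$, diagonals and edges of $Q$ alternate, so each corner of $P$ contains exactly one edge of $Q$. Therefore $Q$ is the radial map of $P$, and $D_C=Q_e$ for the diagonal $e$ of $D_C$. There is at least one edge, because every zero of $H$ has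 nonzero neighbors, and these lie on core faces.

In $D_C=Q_e$ we see the 4-cycle $n_1n_2n_3n_4$, the spokes from $n_i$ to the corner $s_i$, and the exit of $n_i$ crossing at $\mu_i$ the side $s_is_{i+1}$, which follows the corner $s_i$ ccw. This is the graph of the construction in Section 4, so (5) holds. The zeros over $a_0,b_0$ are the vertices and faces of $P$, the darts of $P$ lie over $b_1,b_2,b_3$, and the dual darts over $a_1,a_2,a_3$.

**Step 5: the colorings.** Let $b_{c(d)}$ be the label of the dart $d$. Let $e$ have darts $d,d'$. Its two dual darts are followed in ccw order around $Q_e$ by $d$ and by $d'$ respectively. By (5) the first has the neighbors $d,d',\mathrm{next}(d)$ and a zero; the second has $d,d',\mathrm{next}(d')$ and a zero. By fact (i) each of them sees $b_1,b_2,b_3$ once. So $c(d),c(d'),c(\mathrm{next}\,d)$ are distinct, and so are $c(d),c(d'),c(\mathrm{next}\,d')$. Hence we may define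
$$z(e)=c(\mathrm{next}\,d)=c(\mathrm{next}\,d').$$
Then $c(d)=z(\mathrm{prev}\,d)$ for every dart $d$, because $d=\mathrm{next}(\mathrm{prev}\,d)$. Now $z(e),z(\mathrm{prev}\,d),z(\mathrm{prev}\,d')$ are $z(e),c(d),c(d')$, which are distinct: this is (V1). A vertex $v$ of $P$ is over $a_0$ and its neighbors in $H$ are the darts at $v$. Local surjectivity says that the values $c(d)=z(\mathrm{prev}\,d)$ at $v$ are all of $\mathbb Z/3$: this is (V2). Exchanging the roles of darts and dual darts gives $z'$ with (F1), (F2). So $H=H(P,z,z')$. $\blacksquare$

## 7. No quadrangulation of maximum degree four

The emulator of Theorem 1 has all faces of length 4 and all degrees at most 4, except two vertices of degree 6. Such exceptions cannot be avoided.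

**Corollary 4.** No planar emulator of $K_{4,4}-e$ is a connected quadrangulation of the sphere with maximum degree at most 4. That is, every connected simple plane emulator has a vertex of degree $\ge5$ or a face of length $\ge6$.

*Proof.* The two forms agree because all face lengths are even and at least 4. Suppose all faces have length 4 and all degrees are at most 4. Then nonzero vertices have degree 4, so $H$ is tight and, after possibly reflecting, $H=H(P,z,z')$ by Theorem 3. The vertex and face degrees of $P$ are the degrees of the zeros in $H$, so each is 3 or 4. By Theorem 2(b) some zero has degree 3. Since $(P^*,z',z)$ is also a colored map, we may exchange it with $(P,z,z')$ and assume that a vertex $v$ of $P$ has degree 3.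

**Step 1: signs.** We record $z$ by differences. For a dart $d$ of $e$ put $\varepsilon(d)=z(e)-z(\mathrm{prev}\,d)$. By (V1), for the two darts of an edge, $\varepsilon(d)$ and $\varepsilon(d')$ are nonzero and different mod 3, so
$$\varepsilon(d)=\pm1,\qquad \varepsilon(d')=-\varepsilon(d). \tag{9}$$
Around a vertex the differences telescope, so the signs sum to $0$ mod 3. At a vertex of degree 3 all signs are therefore equal. At a vertex of degree 4 the integer sum is one of $0,\pm2,\pm4$, hence it is $0$. The pattern is not alternating, since then only two $z$-values would occur, against (V2). So it is cyclically $++--$: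
$$\text{at degree 4, each dart has one neighboring dart of equal sign and one of opposite sign.} \tag{10}$$
Now traverse a face with the face on the left, along edges $e_1,e_2,\dots$, and let $d_i$ be the dart of $e_i$ at its head. The walk leaves along the edge of $\mathrm{prev}(d_i)$, so $z(e_{i+1})=z(e_i)-\varepsilon(d_i)$. Hence the head signs of a face sum to $0$ mod 3. For a face of degree 3 they are all equal, and for a face of degree 4 their integer sum is $0$. All this holds also for $\varepsilon'$, defined from $z'$ on $P^*$.

**Step 2: using $z$, some neighbor of $v$ has degree 3.** Let $e_1,e_2,e_3$ be the edges at $v$ in ccw order (indices mod 3), with common sign $\rho$ at $v$. By (9) the sign of $e_i$ at its other end $v_i$ is $-\rho$; in particular $e_i$ is not a loop. Let $f_i$ be the face at the corner between $e_i$ and $e_{i+1}$. Traversed with the face on the left, $f_i$ arrives at $v$ along $e_{i+1}$, with head sign $\rho$, and leaves along $e_i$, with head sign $-\rho$. These differ, so $\deg f_i\ne3$, and $\deg f_i=4$. Let the traversal be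
$$v\xrightarrow{e_i}v_i\xrightarrow{g_i}y_i\xrightarrow{h_i}v_{i+1}\xrightarrow{e_{i+1}}v .$$
The four head signs sum to 0 and those of $e_i,e_{i+1}$ cancel. So those of $g_i$ and $h_i$ cancel, and with (9)
$$\varepsilon(h_i\text{ at }v_{i+1})=-\varepsilon(g_i\text{ at }y_i)=\varepsilon(g_i\text{ at }v_i)=:\delta_i .$$
At $v_i$, the walk around $f_i$ arrives along $e_i$ and leaves along $g_i$, while the walk around $f_{i-1}$ arrives along $h_{i-1}$ and leaves along $e_i$. So the darts $g_i,e_i,h_{i-1}$ are consecutive in ccw order at $v_i$, with signs $\delta_i,-\rho,\delta_{i-1}$. If $\deg v_i=4$, then (10) for the middle dart gives $\delta_i\ne\delta_{i-1}$. This cannot hold for all three $i\in\mathbb Z/3$, since $\delta_i=\pm1$. So some $v_i$ has degree 3. Fix this $i$.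

**Step 3: using $z'$, a contradiction at $f_i$.** Let $u$ be a vertex of $P$ of degree 3. It is a face of degree 3 of $P^*$, so the three head signs $\varepsilon'$ along its boundary walk in $P^*$ are equal, say to $\lambda$. By (9) the tail signs are $-\lambda$. At a corner $(u,f)$ this walk passes through $f$: it arrives by one of the two consecutive dual darts at $f$ (a head dart) and leaves by the other (a tail dart). So these two dual darts have opposite signs $\varepsilon'$. Apply this at $f_i$ to the corners at $v$ and at $v_i$, which both have degree 3. The edges $e_{i+1},e_i,g_i$ are consecutive along the boundary of $f_i$, so their dual darts are consecutive in the rotation at $f_i$, with the corner at $v$ between the first two and the corner at $v_i$ between the last two. So the dual dart of $e_i$ has sign opposite to both its neighbors. But $f_i$ is a vertex of degree 4 of $P^*$, and this contradicts (10) for $\varepsilon'$. $\blacksquare$
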